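\title{Global rigidity in $\mathbb{R}^3$ after deleting any vertex: the minimum number of edges and extremal braced triangulations}

\begin{abstract}
We determine the minimum number of edges of a graph $G$ on $n$ vertices such that $G-v$ is globally rigid in $\mathbb{R}^3$ for every vertex $v$. The minimum is $3n-2$ for $n\ge 7$, and for every such $n$ it is attained by a triangulation with four added edges: the cube of a path, with four braces between its two ends. The lower bound is a count based on Hendrickson's necessary conditions. For the construction we certify global rigidity by a stress of maximum rank at a special, non-generic position, and we carry such certificates through $1$-extensions and vertex splits. We also settle $3\le n\le 6$, describe the degrees and the connectivity of all extremal graphs, and show that the corresponding minimum for rigidity is $3n-3$ for $n\ge 9$.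
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, and the dimension is always three. A \emph{framework} is a pair $(G,p)$, where $G=(V,E)$ is a graph and $p\colon V\to\mathbb{R}^3$. Two frameworks $(G,p)$ and $(G,q)$ are \emph{equivalent} if $\|p(u)-p(v)\|=\|q(u)-q(v)\|$ for all edges $uv$, and \emph{congruent} if this holds for all pairs $u,v\in V$, that is, if $q$ is obtained from $p$ by an isometry of $\mathbb{R}^3$. The framework $(G,p)$ is \emph{globally rigid} if every framework equivalent to it is congruent to it, and \emph{rigid} if this holds for all equivalent frameworks $(G,q)$ with $q$ in some neighborhood of $p$. So global rigidity says that the edge lengths determine all distances, rigidity says that they do so locally, and the first property implies the second. A framework is \emph{generic} if the $3|V|$ coordinates of its points are algebraically independent over $\mathbb{Q}$. It is known that for generic frameworks global rigidity depends only on the graph. A graph is called \emph{globally rigid}, respectively \emph{rigid}, if its generic frameworks are.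

How many edges do these properties cost? A placement of $m\ge3$ points has $3m$ coordinates and the isometries of $\mathbb{R}^3$ form a six-dimensional group, so a rigid graph needs $3m-6$ edges. This many can suffice: start from a triangle and repeatedly join a new vertex to three old ones. For $m\ge5$ such a graph is not globally rigid, because the last vertex can be reflected in the plane of its three neighbors; this keeps all edge lengths and changes the distance to every vertex off that plane. By a theorem of Hendrickson (Theorem~\ref{thm:He} below), a globally rigid graph on $m\ge5$ vertices has at least $3m-5$ edges.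

We ask for the price of global rigidity that survives the loss of an arbitrary vertex. Call a graph $G$ \emph{robust} if $G-v$ is globally rigid for every $v\in V(G)$. Complete graphs are globally rigid, hence robust. Let $f(n)$ be the minimum number of edges of a robust graph on $n$ vertices, and call a robust graph on $n$ vertices \emph{extremal} if it has $f(n)$ edges. A \emph{triangulation} is a maximal planar graph, and a \emph{braced triangulation} is a graph obtained from a triangulation by adding edges, the \emph{braces}. The following problem is posed in \cite{problem}.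

\medskip
\noindent\textbf{Problem.} \emph{Determine $f(n)$. Is there an infinite family of extremal graphs that consists of braced triangulations?}
\medskip

Counting suggests an answer. A robust graph has about $3n$ edges or more, so for large $n$ it has a vertex of degree at least $6$, and deleting that vertex must leave $3(n-1)-5$ edges. This gives $3n-2$. A triangulation on $n$ vertices has $3n-6$ edges, so one would look for a triangulation with four braces. Counting cannot tell whether $3n-2$ is attained: in such a graph almost every $G-v$ has to be globally rigid with the smallest possible number of edges.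

For a sequence of $k\ge3$ vertices, let $P_k^3$ be the graph in which two vertices are adjacent if and only if their positions differ by at most $3$. It has $(k-1)+(k-2)+(k-3)=3k-6$ edges. For $k\ge4$ it is planar: draw $K_4$ on the first four vertices and, for $i\ge4$, insert vertex $i+1$ into the face $\{i-2,i-1,i\}$, which creates the face $\{i-1,i,i+1\}$ needed in the next step. A planar graph on $k$ vertices has at most $3k-6$ edges, so $P_k^3$ is a triangulation. For $n\ge7$ let
\[
G_n=P_n^3+\bigl\{\{1,n\},\ \{1,n-1\},\ \{2,n\},\ \{2,n-1\}\bigr\}\qquad\text{on } V=\{1,\dots,n\}.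
\]
The ends of each added pair differ by at least $n-3\ge4$, so these pairs are not edges of $P_n^3$. Hence $G_n$ is a triangulation with four braces and has $3n-2$ edges.

\begin{theorem}\label{thm:main}
Let $n\ge7$.
\begin{itemize}
\item[(a)] Every robust graph on $n$ vertices has at least $3n-2$ edges.
\item[(b)] The braced triangulation $G_n$, which has $3n-2$ edges, is robust.
\end{itemize}
Hence $f(n)=3n-2$ for all $n\ge7$, there is an extremal braced triangulation for every $n\ge7$, and four is the least number of braces that can make a triangulation on $n\ge7$ vertices robust.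
\end{theorem}

The last claim follows from (a) and (b) because a triangulation has $3n-6$ edges. Three further results complete the picture.

\begin{theorem}\label{thm:small}
For $3\le n\le6$ we have $f(n)=\binom n2$, and $K_n$ is the unique extremal graph. In particular $f(6)=15<16=3\cdot6-2$, so the range $n\ge7$ in Theorem~\ref{thm:main} is best possible.
\end{theorem}

\begin{theorem}\label{thm:structure}
Let $G$ be a robust graph with $n\ge7$ vertices and $3n-2$ edges. Then $G$ has exactly four vertices of degree $5$ and $n-4$ vertices of degree $6$; $G$ is $5$-connected; and for each vertex $v$ of degree $6$, the set $E(G-v)$ is a circuit of the generic $3$-dimensional rigidity matroid of rank $3(n-1)-6$. For $n=7$ the extremal graph is unique: it is $K_7$ minus two disjoint edges.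
\end{theorem}

\begin{theorem}\label{thm:rigid}
For every $n\ge9$, the minimum number of edges of a graph $G$ on $n$ vertices such that $G-v$ is rigid for all $v\in V(G)$ is $3n-3$. For every extremal graph $G$ on $n\ge9$ vertices and every edge $e$ of $G$, the graph $G-e$ attains this minimum. In particular it is attained by a braced triangulation with three braces for each $n\ge9$.
\end{theorem}

Section~\ref{sec:prelim} recalls the tools, and Section~\ref{sec:lower} contains the counting arguments. The main work is Theorem~\ref{thm:main}(b). Section~\ref{sec:cert} shows that global rigidity of a graph with $3m-5$ edges can be certified at one conveniently chosen position, and settles $n=7$ by hand. Section~\ref{sec:families} reduces the general case to three families of graphs, which Sections~\ref{sec:ext}--\ref{sec:H} build up by two operations that preserve certificates. Section~\ref{sec:rigid} proves Theorem~\ref{thm:rigid}.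

\section{Rigidity matrices and stresses}\label{sec:prelim}

Let $(H,p)$ be a framework with $H=(V,E)$ and $m=|V|$.

\subsection*{The rigidity matrix}
The \emph{rigidity matrix} $R(H,p)$ has one row for each edge and a block of three columns for each vertex. The row $\operatorname{row}(uv)$ has $p(u)-p(v)$ in the block of $u$, $p(v)-p(u)$ in the block of $v$, and zeros elsewhere; it is half the gradient of the squared length of $uv$. A vector $\mu=(\mu(u))_{u\in V}$ lies in the kernel if and only if $(p(u)-p(v))\cdot(\mu(u)-\mu(v))=0$ for all edges $uv$. For $\tau,\rho\in\mathbb{R}^3$ the \emph{trivial motion} $\mu(u)=\tau+\rho\times p(u)$ lies in the kernel, since $d\cdot(\rho\times d)=0$ for every vector $d$. If the points $p(u)$ are not collinear, the trivial motions form a space of dimension $6$: when $\mu=0$, the vector $\rho$ is parallel to two independent differences $p(u)-p(v)$, so $\rho=0$ and then $\tau=0$. In this case $\operatorname{rank}R(H,p)\le3m-6$. If equality holds, the kernel consists of the trivial motions only, and $(H,p)$ is called \emph{infinitesimally rigid}.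

Genericity enters through one principle: \emph{a polynomial with rational coefficients in the coordinates of $p$ that is nonzero at some position is nonzero at every generic position.} Applied to determinants, it shows that any four points of a generic framework are affinely independent, and that the rank of a set of rows of $R(H,p)$ is the same for all generic $p$. The \emph{generic $3$-dimensional rigidity matroid} on the edge set of $K_m$ is the matroid of linear dependence among the rows of $R(K_m,p)$ for generic $p$; its \emph{circuits} are the minimal dependent edge sets.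

\begin{theorem}[Asimow and Roth \cite{AR}]\label{thm:AR}
A generic framework on $m\ge3$ vertices is rigid if and only if its rigidity matrix has rank $3m-6$.
\end{theorem}

A graph is \emph{$k$-connected} if it has more than $k$ vertices and remains connected after deleting any set of fewer than $k$ vertices.

\begin{theorem}[Hendrickson \cite{He}]\label{thm:He}
If $H$ is globally rigid and has at least $5$ vertices, then $H$ is $4$-connected and $H-e$ is rigid for every edge $e$.
\end{theorem}

Let $H$ be globally rigid with $m\ge5$ vertices. A vertex of degree at most $3$ would be cut off from the rest by deleting its neighbors, and $H-e$ has at least $3m-6$ edges by Theorem~\ref{thm:AR}. Writing $\delta$ for the minimum degree, we get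
\begin{equation}\label{eq:He}
\delta(H)\ge4\qquad\text{and}\qquad |E(H)|\ge3m-5 .
\end{equation}

\begin{lemma}\label{lem:add}
\begin{itemize}
\item[(a)] Let $H'$ arise from $H$ by adding a vertex $z$ with three neighbors $u_1,u_2,u_3$, and let $p$ be a position of $H'$ in which the vectors $p(u_i)-p(z)$ are linearly independent. Then $\operatorname{rank}R(H',p)=\operatorname{rank}R(H,p)+3$. In particular, generic frameworks of $P_k^3$ are infinitesimally rigid for $k\ge3$.
\item[(b)] A rigid graph on $m\ge4$ vertices has minimum degree at least $3$.
\item[(c)] If $H$ is globally rigid, then so is every graph obtained from $H$ by adding edges, or by adding a vertex with at least four neighbors.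
\end{itemize}
\end{lemma}

\begin{proof}
(a) The rows of $H$ vanish in the block of $z$, and the three new rows are independent in that block. For a triangle on non-collinear points the three rows are independent, because a dependence would give, at each vertex, a vanishing combination of two independent vectors; so the rank is $3=3\cdot3-6$. The graph $P_k^3$ arises from a triangle by $k-3$ additions of a vertex of degree $3$, and at a generic position the new vertex and its three neighbors are affinely independent.

(b) If $w$ has degree at most $2$, then at a generic position the rank is at most $\operatorname{rank}R(H-w,p)+2\le3(m-1)-6+2<3m-6$. Apply Theorem~\ref{thm:AR}.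

(c) A framework equivalent to $(H+e,p)$ is also equivalent after deleting $e$, which proves the first claim. For the second, let $z$ be the new vertex, $u_1,\dots,u_4$ four of its neighbors, $p$ generic and $q$ equivalent to $p$. On $V(H)$ the position $p$ is generic, so after an isometry $q=p$ on $V(H)$. Subtracting the equations $\|q(z)-p(u_i)\|^2=\|p(z)-p(u_i)\|^2$ from one another gives $(q(z)-p(z))\cdot(p(u_i)-p(u_1))=0$ for $i=2,3,4$. The three vectors $p(u_i)-p(u_1)$ are independent, so $q(z)=p(z)$.
\end{proof}

\subsection*{Stresses}
A \emph{stress} of $(H,p)$ is a vector $\omega\in\mathbb{R}^E$ with $\omega R(H,p)=0$. Block by block this is the \emph{equilibrium condition}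
\[
\sum_{v:\,uv\in E}\omega_{uv}\,(p(v)-p(u))=0\qquad\text{for every }u\in V:
\]
the edge $uv$ exerts the force $\omega_{uv}(p(v)-p(u))$ on $u$, and the forces at each vertex balance. The stresses form a space of dimension $|E|-\operatorname{rank}R(H,p)$. For $\omega\in\mathbb{R}^E$ let
\[
Q_\omega(q)=\sum_{uv\in E}\omega_{uv}(q_u-q_v)^2\qquad(q\in\mathbb{R}^V),
\]
and let $\Omega$, the \emph{stress matrix}, be the symmetric $m\times m$ matrix of this quadratic form. Its entry at an edge $uv$ is $-\omega_{uv}$, its entry at a non-adjacent pair is $0$, its row sums are zero, and $(\Omega q)_u=\sum_v\omega_{uv}(q_u-q_v)$. Thus $\omega$ is a stress of $(H,p)$ if and only if the three coordinate vectors of $p$ lie in $\ker\Omega$. Read backwards, this gives a way to produce stresses: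
\begin{equation}\label{eq:back}
\begin{array}{l}
\text{a symmetric matrix that vanishes at all non-adjacent pairs and whose kernel contains}\\
\text{$\mathbf{1}=(1,\dots,1)$ and the coordinate vectors of $p$ is the stress matrix of a stress of $(H,p)$.}
\end{array}
\end{equation}
If $p(V)$ affinely spans $\mathbb{R}^3$, then $\mathbf{1}$ and the coordinate vectors are independent, so every stress has $\operatorname{rank}\Omega\le m-4$. We call $\operatorname{rank}\Omega$ the \emph{rank of the stress}. Rank $m-4$ means that the only positions at which $\omega$ is in equilibrium are the affine images of $p$.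

\begin{theorem}[Connelly \cite{Co}]\label{thm:Co}
If $(H,p)$ is generic, $m=|V(H)|\ge5$, and $(H,p)$ has a stress of rank $m-4$, then $(H,p)$ is globally rigid.
\end{theorem}

\subsection*{Linear algebra}
The rank of a quadratic form does not change under an invertible linear change of variables. If matrices $M_t$ converge to $M_0$ as $t\to0$, then $\operatorname{rank}M_t\ge\operatorname{rank}M_0$ for small $t$, because a nonzero minor stays nonzero. Finally, let $M$ be an $(N+1)\times N$ matrix and let $\sigma_i$ be $(-1)^i$ times the determinant of $M$ with row $i$ deleted. We call $\sigma$ the vector of \emph{signed maximal minors}. It satisfies $\sigma M=0$, since the $j$th entry of $\sigma M$ is, up to sign, the determinant of $M$ with its column $j$ repeated. Moreover $\sigma\ne0$ if and only if $\operatorname{rank}M=N$, and then $\sigma$ spans the left kernel of $M$.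

\section{The lower bound and the shape of extremal graphs}\label{sec:lower}

\begin{lemma}\label{lem:count}
Let $G$ be a robust graph on $n\ge6$ vertices with maximum degree $\Delta$. Then $\delta(G)\ge5$ and $|E(G)|\ge3n-8+\Delta$.
\end{lemma}

\begin{proof}
Each $G-u$ is globally rigid on $n-1\ge5$ vertices, so \eqref{eq:He} applies to it. Deleting a vertex of degree $\Delta$ leaves at least $3(n-1)-5$ edges, which is the second claim. A vertex $w$ has degree at least $4$ in $G-u'$ for any $u'\neq w$, so it has a neighbor $u$, and $\deg_G(w)=\deg_{G-u}(w)+1\ge5$.
\end{proof}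

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Suppose $\Delta\le5$. By Lemma~\ref{lem:count}, $G$ is $5$-regular and $5n/2=|E(G)|\ge3n-3$, so $n\le6$, a contradiction. Hence $\Delta\ge6$ and $|E(G)|\ge3n-2$.
\end{proof}

The hypothesis $n\ge7$ serves only to exclude $5$-regular graphs, and for $n=6$ the $5$-regular graph $K_6$ does violate the bound.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $G$ be robust with $3\le n\le6$. We show that every $G-v$ is complete. If $n=3$, then $G-v$ has two vertices, and without an edge their distance is free. If $n\in\{4,5\}$, then $G-v$ is rigid on $m\in\{3,4\}$ vertices, so by Theorem~\ref{thm:AR} it has at least $3m-6=\binom m2$ edges. If $n=6$, then \eqref{eq:He} gives $|E(G-v)|\ge10=\binom52$. A non-adjacent pair in $G$ would survive the deletion of a third vertex, so $G=K_n$. Conversely, $K_n$ is robust.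
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Lemma~\ref{lem:count} gives $\delta(G)\ge5$ and $3n-2\ge3n-8+\Delta$, so all degrees are $5$ or $6$. If $k$ vertices have degree $5$, the degree sum is $6n-k=2(3n-2)$, so $k=4$.

Suppose that $G-S$ is disconnected and $|S|\le4$. If $S$ contains a vertex $v$, then $S\setminus\{v\}$ has at most three elements and disconnects $G-v$, contrary to Theorem~\ref{thm:He}. If $S$ is empty, then $G$ is disconnected and has no isolated vertex, so every $G-v$ is disconnected, again a contradiction. Thus $G$ is $5$-connected.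

Let $\deg v=6$ and $m=n-1$. Then $G-v$ has $3m-5$ edges and, being rigid, rank $3m-6$, so its edge set is dependent. For each edge $e$ the graph $G-v-e$ is rigid by Theorem~\ref{thm:He} and has $3m-6$ edges, so its edge set is independent. Hence $E(G-v)$ is a circuit.

For $n=7$ we have $3n-2=19=\binom72-2$, so two edges of $K_7$ are missing, and four vertices have degree $5$ only if these edges are disjoint. This graph is $G_7$, and it is robust by Example~\ref{ex:seven} below.
\end{proof}

Theorem~\ref{thm:structure} explains the choice of $G_n$. The triangulation under an extremal graph must have maximum degree at most $6$, and $P_n^3$ has degrees $3,4,5,6,\dots,6,5,4,3$. Its defects are the low degrees at the two ends and the separators $\{i,i+1,i+2\}$, $2\le i\le n-3$, each of which must be crossed by braces. The four braces from $\{1,2\}$ to $\{n-1,n\}$ repair both: in $G_n$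
\begin{equation}\label{eq:degrees}
\text{the vertices $1,\ 3,\ n-2,\ n$ have degree $5$, and all others have degree $6$.}
\end{equation}
The theorem also shows the difficulty ahead. For a vertex $v$ of degree $6$, a generic framework of $G_n-v$ has only one stress up to scaling, and Theorem~\ref{thm:Co} asks for the rank of that particular stress.

\section{Certificates at special positions}\label{sec:cert}

At a generic position the stress has no usable closed form. At a special position, with collinear or almost coincident points, it can often be written down. For graphs with $3m-5$ edges the stress is a polynomial function of the position, so what holds at one suitable position holds generically.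

\begin{definition}\label{def:cert}
Let $H$ be a graph with $m\ge5$ vertices and $3m-5$ edges. A \emph{certificate} for $H$ is a position $p_0$, not necessarily generic, such that $p_0(V(H))$ affinely spans $\mathbb{R}^3$, the framework $(H,p_0)$ is infinitesimally rigid, and $(H,p_0)$ has a stress of rank $m-4$. The graph $H$ is \emph{certified} if it has a certificate.
\end{definition}

\begin{lemma}\label{lem:transfer}
Let $H$ be a certified graph on $m$ vertices. Then $H$ is globally rigid. Moreover, for every generic $p$ the framework $(H,p)$ is infinitesimally rigid, its stress space is one-dimensional, and every nonzero stress has rank $m-4$ and is nonzero on every edge.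
\end{lemma}

\begin{proof}
Let $p_0$ be a certificate. Choose a set $J$ of $3m-6$ columns that are independent in $R(H,p_0)$, let $R(H,p)_J$ be the $(3m-5)\times(3m-6)$ submatrix of $R(H,p)$ on these columns, and let $\sigma(p)\in\mathbb{R}^{E(H)}$ be its vector of signed maximal minors. The entries of $\sigma(p)$ are polynomials in $p$ with integer coefficients.

Let $p$ be affinely spanning with $\sigma(p)\ne0$. Then $R(H,p)$ has rank at least, hence exactly, $3m-6$. Its left kernel is one-dimensional and is contained in the left kernel of $R(H,p)_J$, which is spanned by $\sigma(p)$. So $\sigma(p)$ spans the stress space of $(H,p)$. This applies to $p_0$ and, since $\sigma(p_0)\ne0$, to every generic $p$.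

The stress of rank $m-4\ge1$ at $p_0$ is a nonzero multiple of $\sigma(p_0)$. Hence some $(m-4)\times(m-4)$ minor of the stress matrix of $\sigma(p)$, again an integer polynomial in $p$, is nonzero at $p_0$, and therefore at every generic $p$. So $\sigma(p)$ has rank $m-4$ at generic $p$, and $H$ is globally rigid by Theorem~\ref{thm:Co}.

Finally, let $e$ be an edge. By Theorem~\ref{thm:He}, $H-e$ is rigid. It has $3m-6$ edges, so by Theorem~\ref{thm:AR} its rows are independent at generic $p$. A stress of $(H,p)$ that vanishes on $e$ is a stress of $(H-e,p)$, hence zero.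
\end{proof}

The last property makes induction possible: a certificate may have zero entries in its stress, but we can always restart from a generic position, where it has none.

\begin{example}[the case $n=7$]\label{ex:seven}
The non-edges of $P_7^3$ are $15,16,17,26,27,37$, and the braces fill four of them, so $G_7$ is $K_7$ minus the disjoint edges $15$ and $37$. Deleting one of $1,3,5,7$ leaves $K_6$ minus one edge. This is $K_5$ plus a vertex of degree $4$, globally rigid by Lemma~\ref{lem:add}(c). Deleting one of $2,4,6$ leaves $K_6$ minus two disjoint edges; call this graph $M$. It has $13=3\cdot6-5$ edges, and Lemma~\ref{lem:add}(c) does not help, since every $M-z$ is a proper subgraph of $K_5$ and so is not globally rigid by \eqref{eq:He}. We certify $K_5$ and $M$.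

Relabel $M$ with vertices $1,\dots,6$ and non-edges $23$ and $16$, and put
\[
\begin{array}{lll}
p(1)=(0,0,0), & p(2)=(1,0,0), & p(3)=(0,1,0),\\
p(4)=(0,0,1), & p(5)=(1,1,1), & p(6)=(\tfrac12,\tfrac12,0).
\end{array}
\]
\emph{Infinitesimal rigidity.} Start from the triangle $1,4,5$, which spans the plane $\xi_1=\xi_2$. Join $2$ and $3$, which lie off this plane, to $1,4,5$. By Lemma~\ref{lem:add}(a) the rank is $9$, so $K_5$ on $1,\dots,5$ is infinitesimally rigid. Join $6$ to $2,4,5$; these span the plane $\xi_1-\xi_2+\xi_3=1$, which does not contain $p(6)$. The rank is now $12=3\cdot6-6$, and all edges used belong to $M$.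

\emph{Stresses.} The vectors $a=(-2,1,1,1,-1,0)$ and $b=(0,1,1,0,0,-2)$ are affine dependences: $\sum a_i=\sum b_i=0$ and $\sum a_ip(i)=\sum b_ip(i)=0$. So $\mathbf{1}$ and the coordinate vectors lie in the kernels of $aa^{T}$ and $bb^{T}$. Restricted to $1,\dots,5$, the matrix $aa^{T}$ is a stress matrix of $K_5$ by \eqref{eq:back}, of rank $1=5-4$; since $K_5$ has $10=3\cdot5-5$ edges, it is certified. The matrix $\Omega=aa^{T}-bb^{T}$ has entries $1\cdot1-1\cdot1=0$ at $23$ and $0-0=0$ at $16$, so it is a stress matrix of $(M,p)$. Its rank is $2=6-4$, as $a$ and $b$ are independent. Hence $M$ is certified, $M$ is globally rigid by Lemma~\ref{lem:transfer}, and $G_7$ is robust.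
\end{example}

The position is far from generic: vertex $6$ is the midpoint of $2$ and $3$, and the stress vanishes on $46$ and $56$. The path $2,6,3$ has taken over the role of the edge $23$ of $K_5$ and has raised the rank by one. This is the pattern of the whole proof.

\begin{remark}\label{rem:infrig}
Infinitesimal rigidity cannot be dropped from Definition~\ref{def:cert}. Let $M'$ be $K_5$ on $1,\dots,5$ plus the vertex $6$ joined to $1,2,3$; it also has $13$ edges. The matrix $\Omega$ above vanishes at $46$ and $56$, so it is a stress matrix of rank $2$ for $(M',p)$. But $M'$ has a vertex of degree $3$ and is not globally rigid by \eqref{eq:He}. Here vertex $6$ lies in the plane of its neighbors and has an infinitesimal motion perpendicular to it.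
\end{remark}

\section{The graphs $G_n-v$}\label{sec:families}

Deleting a vertex near an end of $G_n$ leaves a cube of a path with a small attachment; deleting an inner vertex cuts the cube into two. This leads to three families.
\begin{itemize}
\item $J_m$ $(m\ge5)$ is $P_m^3$ on $x_1,\dots,x_m$ plus the edge $x_1x_m$.
\item $W_k$ $(k\ge4)$ is $P_k^3$ on $y_1,\dots,y_k$ plus a vertex joined to $y_1,y_2,y_{k-1},y_k$.
\item $H_{a,b}$ $(a,b\ge3)$ consists of $A=P_a^3$ on $x_1,\dots,x_a$, of $B=P_b^3$ on $y_1,\dots,y_b$, and of the seven \emph{bars}
\[
x_1y_1,\quad x_1y_2,\quad x_2y_1,\quad x_2y_2,\qquad x_ay_b,\quad x_ay_{b-1},\quad x_{a-1}y_b ;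
\]
see Figure~\ref{fig:H}. The bars are distinct because $x_a\notin\{x_1,x_2\}$ and $y_b\notin\{y_1,y_2\}$. So $H_{a,b}$ has $(3a-6)+(3b-6)+7=3(a+b)-5$ edges. Exchanging the letters $x$ and $y$ shows $H_{a,b}\cong H_{b,a}$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,fill=white,inner sep=1.5pt,font=\small}]
\foreach \i in {1,...,6} {
  \node (x\i) at (1.6*\i,1.7) {$x_{\i}$};
  \node (y\i) at (1.6*\i,0) {$y_{\i}$};}
\foreach \i/\j in {1/2,2/3,3/4,4/5,5/6} {
  \draw[gray] (x\i)--(x\j); \draw[gray] (y\i)--(y\j);}
\foreach \i/\j in {1/3,2/4,3/5,4/6,1/4,2/5,3/6} {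
  \draw[gray] (x\i) to[bend left=35] (x\j);
  \draw[gray] (y\i) to[bend right=35] (y\j);}
\foreach \i/\j in {1/1,1/2,2/1,2/2,6/6,6/5,5/6} {
  \draw[very thick] (x\i)--(y\j);}
\end{tikzpicture}
\caption{The graph $H_{6,6}=G_{13}-7$: two cubes of paths (gray) joined by seven bars (black). The four bars on the left are the braces of $G_{13}$; the three on the right are the edges of $P_{13}^3$ that jump over the deleted vertex. Every vertex has degree at least $5$.}
\label{fig:H}
\end{figure}

\begin{proposition}\label{prop:families}
The graphs $J_m$ $(m\ge5)$, $W_k$ $(k\ge4)$ and $H_{a,b}$ $(a,b\ge3)$ are certified.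
\end{proposition}

We prove this for $J_m$ and $W_k$ in Section~\ref{sec:ext} and for $H_{a,b}$ in Section~\ref{sec:H}.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) from Proposition~\ref{prop:families}]
By Lemma~\ref{lem:transfer} all graphs of the three families are globally rigid. The map $i\mapsto n+1-i$ preserves differences of positions and the set of braces, so it is an automorphism of $G_n$, and we may assume $v\le n-3$.

\emph{Case $4\le v\le n-3$.} Let $a=v-1\ge3$, $b=n-v\ge3$, $x_i=i$ for $i\le a$ and $y_j=n+1-j$ for $j\le b$, so that $x_a=v-1$ and $y_b=v+1$. The $x_i$ span $P_a^3$ and the $y_j$ span $P_b^3$. The braces are the pairs $x_iy_j$ with $i,j\in\{1,2\}$. The edges of $P_n^3$ with one end on each side of $v$ are $\{v-1,v+1\}$, $\{v-1,v+2\}$ and $\{v-2,v+1\}$, that is, $x_ay_b$, $x_ay_{b-1}$ and $x_{a-1}y_b$. So $G_n-v=H_{a,b}$.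

\emph{Case $v=1$.} The graph $G_n-1$ is $P_{n-1}^3$ on $2,\dots,n$ plus $\{2,n\}$ and $\{2,n-1\}$. This is $J_{n-1}$ plus one edge; use Lemma~\ref{lem:add}(c).

\emph{Case $v=2$.} The graph $G_n-2$ is $P_{n-2}^3$ on $3,\dots,n$ plus the vertex $1$ joined to $3,4,n-1,n$. This is $W_{n-2}$.

\emph{Case $v=3$.} The graph $G_n-3-1$ is $P_{n-3}^3$ on $4,\dots,n$ plus the vertex $2$ joined to $4,5,n-1,n$. This is $W_{n-3}$, where $n-3\ge4$. In $G_n-3$ the vertex $1$ has the four neighbors $2,4,n-1,n$; use Lemma~\ref{lem:add}(c).
\end{proof}

\section{One-extensions}\label{sec:ext}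

The step from $K_5$ to $M$ in Example~\ref{ex:seven} works in general. Let $uv$ be an edge of $H$ and let $w_1,w_2$ be two further vertices. The graph obtained from $H-uv$ by adding a vertex $z$ joined to $u,v,w_1,w_2$ is a \emph{$1$-extension} of $H$ on $uv$.

\begin{lemma}\label{lem:ext}
Every $1$-extension $H'$ of a certified graph $H$ is certified.
\end{lemma}

\begin{proof}
Let $H$ have $m$ vertices. Then $H'$ has $3m-5-1+4=3(m+1)-5$ edges. Let $p$ be a generic position of $H$ with nonzero stress $\omega$, and put $p(z)=\frac12(p(u)+p(v))$. The blocks of $\operatorname{row}(zu)$ and $\operatorname{row}(zv)$ at $z$ are $\pm\frac12(p(v)-p(u))$ with opposite signs, and their blocks at $u$ and $v$ are half those of $\operatorname{row}(uv)$. Thus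
\begin{equation}\label{eq:rows}
\operatorname{row}(zu)+\operatorname{row}(zv)=\tfrac12\operatorname{row}(uv).
\end{equation}
Hence the row space of $R(H',p)$ contains all rows of the graph $H+\{zu,zw_1,zw_2\}$. The points $z,u,w_1,w_2$ have the same affine hull as $u,v,w_1,w_2$, namely $\mathbb{R}^3$, so Lemma~\ref{lem:add}(a) gives rank at least $3m-6+3$. Thus $(H',p)$ is infinitesimally rigid.

Let $\omega'_{zu}=\omega'_{zv}=2\omega_{uv}$, $\omega'_{zw_1}=\omega'_{zw_2}=0$, and $\omega'=\omega$ on $E(H-uv)$. By \eqref{eq:rows}, $\omega'$ is a stress of $(H',p)$. Both sides of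
\[
2(q_u-q_z)^2+2(q_v-q_z)^2=(q_u-q_v)^2+4\Bigl(q_z-\frac{q_u+q_v}2\Bigr)^2
\]
equal $2q_u^2+2q_v^2+4q_z^2-4q_z(q_u+q_v)$. Therefore $Q_{\omega'}=Q_\omega+4\omega_{uv}s^2$, where $s=q_z-\frac12(q_u+q_v)$ can replace $q_z$ as a coordinate. By Lemma~\ref{lem:transfer}, $Q_\omega$ has rank $m-4$ and $\omega_{uv}\ne0$, so $Q_{\omega'}$ has rank $(m+1)-4$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:families} for $J_m$ and $W_k$]
The only non-edge of $P_5^3$ is $x_1x_5$, so $J_5=K_5$, which is certified by Example~\ref{ex:seven}. Let $m\ge5$ and take the $1$-extension of $J_m$ on $x_1x_4$ with $w_1=x_2$, $w_2=x_3$; the edge $x_1x_m$ is kept since $m\neq4$. In the order $x_1,z,x_2,\dots,x_m$, the vertices within distance $3$ of $x_1$ are $z,x_2,x_3$, those within distance $3$ of $z$ are $x_1,x_2,x_3,x_4$, and differences among $x_2,\dots,x_m$ are unchanged. So the new graph is $J_{m+1}$, and Lemma~\ref{lem:ext} completes the induction.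

Since $P_4^3=K_4$, we have $W_4=K_5$. For $k\ge5$, $W_k$ is the $1$-extension of $J_k$, on vertices $y_1,\dots,y_k$, on the edge $y_1y_k$ with $w_1=y_2$, $w_2=y_{k-1}$.
\end{proof}

A $1$-extension creates a vertex of degree $4$. For $a,b\ge6$ the graph $H_{a,b}=G_n-v$, with $v=a+1$ and $n=a+b+1$, has no such vertex: the neighbors of $v$ lie between $4$ and $n-3$, so they have degree $6$ in $G_n$ by \eqref{eq:degrees}, and all degrees in $G_n-v$ are at least $5$. A second operation is needed.

\section{Vertex splitting}\label{sec:split}

Let $z$ be a vertex of $H$, let $w_1\ne w_2$ be neighbors of $z$, and let the remaining neighbors be partitioned as $N_H(z)\setminus\{w_1,w_2\}=N_1\sqcup N_2$. The \emph{vertex split} $H'$ arises by replacing $z$ with two vertices $z_1,z_2$, the edge $e=z_1z_2$, and the edges $z_iw_1$, $z_iw_2$ and $z_iu$ $(u\in N_i)$ for $i=1,2$. It has one more vertex and three more edges than $H$.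

The natural special position has $z_1$ and $z_2$ very close to the old position of $z$, so that $H'$ looks like $H$ and inherits its stress $\omega$ approximately. The edges from $z_1$ to $N_1$ then exert on $z_1$ a force close to
\[
F=\sum_{u\in N_1}\omega_{zu}\,(p(u)-p(z)).
\]
We let the short edge $e$ balance this force alone. So $e$ should point in direction $F$, and if $p(z_2)-p(z_1)=tF$, its stress coefficient should be about $-1/t$. This large coefficient contributes the new unit of rank. We cannot set $t=0$, because there the row of $e$ vanishes; we rescale that row first and then pass to small $t>0$.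

\begin{lemma}\label{lem:split}
Let $H$ be certified, let $H'$ be a vertex split of $H$ as above, let $p$ be a generic position of $H$ and $\omega$ a nonzero stress of $(H,p)$. If
\begin{equation}\label{eq:F}
F\notin\operatorname{span}\bigl(p(w_1)-p(z),\ p(w_2)-p(z)\bigr),
\end{equation}
then $H'$ is certified.
\end{lemma}

\begin{proof}
Let $H$ have $m$ vertices and put $m'=m+1$; then $|E(H')|=3m'-5$. For $t\ge0$ let $p_t(z_1)=p(z)$, $p_t(z_2)=p(z)+tF$, and $p_t=p$ elsewhere; $p_t$ is affinely spanning. Let $R_t$ be $R(H',p_t)$ with the row of $e$ replaced by the row that has $-F$ at $z_1$, $F$ at $z_2$ and zeros elsewhere. The true row of $e$ is $t$ times this row, so $R_t$ and $R(H',p_t)$ have the same rank for $t>0$. The entries of $R_t$ are continuous in $t$.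

\emph{Step 1: the left kernel of $R_0$.} For $\sigma\in\mathbb{R}^{E(H')}$ define $\bar\sigma\in\mathbb{R}^{E(H)}$ by $\bar\sigma_{zw_j}=\sigma_{z_1w_j}+\sigma_{z_2w_j}$ for $j=1,2$, by $\bar\sigma_{zu}=\sigma_{z_iu}$ for $u\in N_i$, and by $\bar\sigma=\sigma$ on edges not at $z$. At $t=0$ both $z_1$ and $z_2$ are at $p(z)$. So at each vertex $u\neq z_1,z_2$ the blocks of $\sigma R_0$ and of $\bar\sigma R(H,p)$ agree, and the blocks of $\sigma R_0$ at $z_1$ and $z_2$ add up to the block of $\bar\sigma R(H,p)$ at $z$, the terms $\mp\sigma_eF$ canceling. Consequently $\sigma R_0=0$ if and only if $\bar\sigma$ is a stress of $(H,p)$ and the block of $\sigma R_0$ at $z_1$ vanishes. By Lemma~\ref{lem:transfer} the first condition says $\bar\sigma=c\,\omega$ for some $c\in\mathbb{R}$, and then the second reads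
\[
(c+\sigma_e)F+\sigma_{z_1w_1}(p(w_1)-p(z))+\sigma_{z_1w_2}(p(w_2)-p(z))=0 .
\]
The last two vectors are independent by genericity, and all three are independent by \eqref{eq:F}. So the condition is $\sigma_e=-c$ and $\sigma_{z_1w_1}=\sigma_{z_1w_2}=0$. For each $c$ exactly one $\sigma$ satisfies these equations together with $\bar\sigma=c\,\omega$. Hence the left kernel of $R_0$ is spanned by the solution $\sigma^0$ for $c=1$, which has $\sigma^0_e=-1$ and $\overline{\sigma^0}=\omega$, and $\operatorname{rank}R_0=3m'-6$.

\emph{Step 2: the stress for small $t>0$.} Choose $3m'-6$ independent columns of $R_0$. The same columns of $R_t$ are independent for small $t$, so $(H',p_t)$ is infinitesimally rigid for small $t>0$, and the left kernel of $R_t$ is one-dimensional for small $t\ge0$. As in the proof of Lemma~\ref{lem:transfer}, it is spanned by the vector of signed maximal minors of these columns, which is continuous in $t$. Multiplying by a constant independent of $t$, we obtain $\sigma^t$ with $\sigma^tR_t=0$ and $\sigma^t\to\sigma^0$ as $t\to0^+$. For $t>0$ the vector $\omega^t$ with $\omega^t_e=\sigma^t_e/t$ and $\omega^t_f=\sigma^t_f$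 for $f\neq e$ is a stress of $(H',p_t)$.

\emph{Step 3: the rank.} On $\mathbb{R}^{V(H')}$ use the coordinates $s=q_{z_2}-q_{z_1}$ and $r\in\mathbb{R}^{V(H)}$, where $r_z=q_{z_1}$ and $r_u=q_u$ otherwise. Then
\[
Q_{\omega^t}=\frac{\sigma^t_e}{t}\,s^2+B_t(r,s),
\]
where $B_t$ is the sum of the terms of the edges $f\neq e$. The coefficients of $B_t$ converge to those of $B_0$, defined with $\sigma^0$. For $s=0$ we have $q_{z_1}=q_{z_2}=r_z$, so $B_0(r,0)=Q_{\overline{\sigma^0}}(r)=Q_\omega(r)$. The substitution $s=\sqrt t\,s'$ is invertible for $t>0$ and turns $Q_{\omega^t}$ into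
\[
\sigma^t_e\,s'^2+B_t(r,\sqrt t\,s')\ \longrightarrow\ -s'^2+Q_\omega(r)\qquad(t\to0^+).
\]
The limit has rank $1+(m-4)$ by Lemma~\ref{lem:transfer}. So $\omega^t$ has rank at least $m'-4$ for small $t>0$, and $m'-4$ is also an upper bound. Thus $p_t$ is a certificate for $H'$.
\end{proof}

\begin{remark}\label{rem:F}
Condition \eqref{eq:F} does not depend on the scaling of $\omega$, and it cannot be omitted: if $N_1=\emptyset$, then $F=0$, the vertex $z_1$ has degree $3$, and $H'$ is not globally rigid by \eqref{eq:He}. The condition holds whenever $N_2$ is a single vertex $u$. Indeed, equilibrium at $z$ gives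
\[
F=-\omega_{zu}(p(u)-p(z))-\omega_{zw_1}(p(w_1)-p(z))-\omega_{zw_2}(p(w_2)-p(z)),
\]
where $\omega_{zu}\neq0$ by Lemma~\ref{lem:transfer} and $z,u,w_1,w_2$ are affinely independent.
\end{remark}

\section{Two bodies joined by seven bars}\label{sec:H}

We prove that $H_{a,b}$ is certified for all $a,b\ge3$. Of the nine pairs $x_iy_j$ in $H_{3,3}$, only $x_1y_3$ and $x_3y_1$ are not bars. So $H_{3,3}$ is $K_6$ minus two disjoint edges, which is certified by Example~\ref{ex:seven}. It remains to prove:

\begin{lemma}\label{lem:step}
Let $a,b\ge3$. If $H_{a,b}$ is certified, then so is $H_{a+1,b}$.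
\end{lemma}

Indeed, the lemma gives $H_{a,3}$ for all $a\ge3$, the symmetry $H_{a,b}\cong H_{b,a}$ gives $H_{3,b}$ for all $b\ge3$, and the lemma then gives all $H_{a,b}$.

\begin{proof}[Proof of Lemma~\ref{lem:step}]
Let $H=H_{a,b}$.

\emph{The split.} Split $z=x_2$ with $w_1=x_1$, $w_2=x_3$ and $N_1=\{y_1,y_2\}$. Call the new vertices $z_1=x_0$ and $z_2=x_2$. Then $x_0$ is adjacent to $x_1,x_2,x_3,y_1,y_2$, while $x_2$ loses the bars to $y_1,y_2$ and keeps its other edges. The vertices $x_0,x_1,\dots,x_a$ span $P_{a+1}^3$, the bars at the beginning are $x_0y_1,x_0y_2,x_1y_1,x_1y_2$, and the three bars at the end are unchanged, since $y_b\notin N_1$. So the split graph is $H_{a+1,b}$.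

Let $p$ be generic and $\omega$ a nonzero stress of $(H,p)$; it is nonzero on every edge. By Lemma~\ref{lem:split} it suffices to show that
\[
F=\omega_{x_2y_1}(p(y_1)-p(x_2))+\omega_{x_2y_2}(p(y_2)-p(x_2))
\]
does not lie in $S=\operatorname{span}\bigl(p(x_1)-p(x_2),\ p(x_3)-p(x_2)\bigr)$.

\emph{The cases $a=3$ and $a=4$.} For $a=3$ the neighbors of $x_2=x_{a-1}$ are $x_1,x_3,y_1,y_2,y_b$, so $N_2=\{y_b\}$. For $a=4$ they are $x_1,x_3,x_4,y_1,y_2$, so $N_2=\{x_4\}$. Remark~\ref{rem:F} applies in both cases.

\emph{The case $a\ge5$.} Now $N_2=\{x_4,x_5\}$, and equilibrium at $x_2$ leaves two terms that might combine to a vector of $S$; local information does not decide the question. We look at the framework globally instead. Both $A$ and $B$ are rigid bodies, and the forces that the bars can carry between two rigid bodies depend only on the lines of the bars. So $F$ does not depend on the position of $x_3$, which is not an end of a bar, whereas the plane $S$ does.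

Let $D$ be the set of bars. For a bar $xy$ with $x\in V(A)$, $y\in V(B)$ put
\[
\ell_{xy}=\bigl(p(y)-p(x),\ p(x)\times p(y)\bigr)\in\mathbb{R}^6,\qquad
\Lambda=\Bigl\{\lambda\in\mathbb{R}^D:\ \sum_{f\in D}\lambda_f\ell_f=0\Bigr\}.
\]
Since $p(x)\times p(y)=p(x)\times(p(y)-p(x))$, the vector $\ell_{xy}$ records the force $p(y)-p(x)$ at $x$ and its moment about the origin.

\emph{Claim: $\Lambda$ is the line spanned by the restriction $\omega|_D$.}
First, $\omega|_D\in\Lambda$. Add the equilibrium conditions over $x\in V(A)$, and add them again after taking the cross product with $p(x)$. An edge $xx'$ of $A$ contributes $(p(x')-p(x))+(p(x)-p(x'))=0$ to the first sum and $p(x)\times p(x')+p(x')\times p(x)=0$ to the second. What remains is $\sum_{f\in D}\omega_f\ell_f=0$.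

Conversely, let $\lambda\in\Lambda$. For each vertex $u$ let $L(u)=\sum\lambda_{uv}(p(v)-p(u))$, the sum over the bars $uv$ at $u$. By the definition of $\Lambda$,
\[
\sum_{x\in V(A)}L(x)=0\qquad\text{and}\qquad\sum_{x\in V(A)}p(x)\times L(x)=0 .
\]
The corresponding sums over $V(B)$ are the negatives of these, because a bar $xy$ contributes $\lambda_{xy}(p(x)-p(y))$ and $\lambda_{xy}\,p(y)\times p(x)$; so they vanish too. For a trivial motion,
\[
\sum_{x\in V(A)}L(x)\cdot(\tau+\rho\times p(x))=\tau\cdot\sum_{x\in V(A)}L(x)+\rho\cdot\sum_{x\in V(A)}p(x)\times L(x)=0 .
\]
By Lemma~\ref{lem:add}(a), $(A,p)$ is infinitesimally rigid, so the trivial motions form the kernel of $R(A,p)$. Thus $(L(x))_{x\in V(A)}$ is orthogonal to the kernel and lies in the row space: it equals $\alpha R(A,p)$ for some $\alpha\in\mathbb{R}^{E(A)}$. At a vertex $x$ this reads $\sum_{x'}\alpha_{xx'}(p(x')-p(x))+L(x)=0$. The same argument for $B$, valid also when $B$ is a triangle, gives $\beta\in\mathbb{R}^{E(B)}$. Together $\alpha,\beta,\lambda$ form a stress of $(H,p)$, which is a multiple of $\omega$ by Lemma~\ref{lem:transfer}. So $\lambda$ is a multiple of $\omega|_D$.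 Since $\omega|_D\ne0$, the claim follows.

Let $K$ be the field generated over $\mathbb{Q}$ by the coordinates of all vertices other than $x_3$. The ends of bars in $A$ are $x_1,x_2,x_{a-1},x_a$, and $a-1\ge4$, so $x_3$ is not among them; this is where $a\ge5$ is used. Hence $\Lambda$ is the solution space of a linear system with coefficients in $K$, and it has a basis with entries in $K$. By the claim we can scale $\omega$ so that $\omega_f\in K$ for all $f\in D$. Then $F$ and $\nu=F\times(p(x_1)-p(x_2))$ lie in $K^3$.

Suppose $F\in S$. Then $F$, $p(x_1)-p(x_2)$ and $p(x_3)-p(x_2)$ are dependent, so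
\[
\nu\cdot p(x_3)-\nu\cdot p(x_2)=\det\bigl(F,\ p(x_1)-p(x_2),\ p(x_3)-p(x_2)\bigr)=0 .
\]
This is a polynomial relation over $K$ among the coordinates of $p(x_3)$. These coordinates are algebraically independent over $K$, since clearing denominators in a nontrivial relation over $K$ would give a nontrivial relation over $\mathbb{Q}$ among all coordinates of $p$. Therefore $\nu=0$, and $F$ is a multiple of $p(x_1)-p(x_2)$. But $p(y_1)-p(x_2)$, $p(y_2)-p(x_2)$ and $p(x_1)-p(x_2)$ are linearly independent and $\omega_{x_2y_1}\ne0$, a contradiction. So $F\notin S$.
\end{proof}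

This completes the proofs of Proposition~\ref{prop:families} and Theorem~\ref{thm:main}.

\section{The analogue for rigidity}\label{sec:rigid}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
Let $n\ge9$, let $G-v$ be rigid for all $v$, and let $\Delta$ be the maximum degree of $G$. Deleting a vertex of degree $\Delta$ leaves at least $3(n-1)-6$ edges by Theorem~\ref{thm:AR}, so $|E(G)|\ge3n-9+\Delta$. By Lemma~\ref{lem:add}(b) every $G-u$ has minimum degree at least $3$. So each vertex $w$ has a neighbor $u$, and $\deg_G(w)=\deg_{G-u}(w)+1\ge4$. Also $|E(G)|\le n\Delta/2$. If $\Delta=4$, then $3n-5\le2n$, so $n\le5$. If $\Delta=5$, then $3n-4\le5n/2$, so $n\le8$. Hence $\Delta\ge6$ and $|E(G)|\ge3n-3$.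

Now let $G$ be extremal and $e$ an edge; $G-e$ has $3n-3$ edges by Theorem~\ref{thm:main}. If $v$ is an end of $e$, then $(G-e)-v=G-v$ is globally rigid, hence rigid. Otherwise $(G-e)-v=(G-v)-e$ is rigid by Theorem~\ref{thm:He}. Taking $G=G_n$ and a brace for $e$ gives a triangulation with three braces.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AR} Asimow and Roth, 1978.

\bibitem{Co} Connelly, Discrete Comput. Geom. 33 (2005).

\bibitem{He} Hendrickson, SIAM J. Comput. 21 (1992).

\bibitem{problem} \emph{Rigidity properties of braced triangulations}, \texttt{https://www.bsmath.hu/21fall/JordanResearch.pdf}.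

\end{thebibliography}
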